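\title{Polygons whose tile-fold numbers are the multiples of a given integer}

\begin{abstract}
A polygon $P$ is an $h$-fold tile if some locally finite family of congruent copies of $P$ covers almost every point of the plane exactly $h$ times. We show that for every integer $k\ge 2$ there is a polygon, with holes and with connected interior, that is an $h$-fold tile exactly when $k$ divides $h$, and we describe all multiple tilings by this polygon. The polygon is a lattice $k$-fold tile decorated with bumps and holes of algebraically independent sizes. The proof combines a dilation argument modulo primes with a determination of the spectrum of the set of translation vectors. As a corollary, polyominoes show the same behavior for all $h$ up to any prescribed bound.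
\end{abstract}

\section{Introduction}\label{sec:intro}

By a \emph{polygon} we mean a bounded planar region whose boundary consists of finitely many line segments, its \emph{edges}; holes are allowed. A \emph{polyomino} is a finite union of unit cells $[i,i+1]\times[j,j+1]$, $i,j\in\mathbb{Z}$, with connected interior, again possibly with holes. Let $P$ be a polygon and $h$ a positive integer. An \emph{$h$-fold tiling} by $P$ is an indexed family $\mathcal{T}$ of copies of $P$, under translations, rotations and reflections and with repetitions allowed, such that
\begin{itemize}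
\item $\mathcal{T}$ is locally finite: every bounded set meets only finitely many members of $\mathcal{T}$;
\item every point of $\mathbb{R}^2$ that lies on the boundary of no member of $\mathcal{T}$ is covered by exactly $h$ members of $\mathcal{T}$.
\end{itemize}
Local finiteness excludes degenerate families such as the family of all translates of $P$, whose boundaries cover the plane. For a locally finite family the union of the boundaries is closed and has measure zero, and the covering number is locally constant on its complement. So the second condition is equivalent to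
\begin{equation}\label{eq:ae}
\sum_{Q\in\mathcal{T}}1_Q=h\quad\text{almost everywhere,}
\end{equation}
and this is the form we use. The set of \emph{tile-fold numbers} $\mathrm{TFN}(P)$ consists of all $h\ge1$ for which $P$ admits an $h$-fold tiling.

The union of an $h$-fold and an $h'$-fold tiling is an $(h+h')$-fold tiling, so $\mathrm{TFN}(P)$ is closed under addition. An ordinary tile has $\mathrm{TFN}(P)=\mathbb{N}^+$, the set of all positive integers, and $k\in\mathrm{TFN}(P)$ forces $k\mathbb{N}^+\subseteq\mathrm{TFN}(P)$, where $k\mathbb{N}^+=\{k\ell:\ell\in\mathbb{N}^+\}$. Thus $k\mathbb{N}^+$ is the smallest set of tile-fold numbers that a $k$-fold tile can have. The following question is posed as an open problem in \cite{multifold}.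

\begin{quote}
\emph{For an integer $k\ge2$, is there a polygon $P$ with $\mathrm{TFN}(P)=k\mathbb{N}^+$?}
\end{quote}

It is easy to produce $k$-fold tiles: a polyomino with $k$ cells is one, because the $\mathbb{Z}^2$-translates of each cell cover the plane once. It is also easy to deform them. If the translates of a region $R$ by a lattice $\Lambda$ form a $k$-fold tiling, we may cut a small piece out of $R$ and glue it back after moving it by a vector of $\Lambda$; the $\Lambda$-translates of the new shape still cover the plane $k$ times. One expects that pieces of unrelated sizes destroy every tiling that does not respect $\Lambda$, and so one guesses that the answer is yes. The difficulty is to prove this. Comparing areas only says that the copies have density $h/\operatorname{area}(P)$ and puts no condition on $h$. Nor does local reasoning force a bump into the hole from which it was cut: in a multiple tiling copies overlap, and the drop of the covering number at the side of a hole may be repaired by the edges of quite different copies. All $h$ not divisible by $k$ must be excluded at once, over all families, periodic or not.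

\begin{theorem}\label{thm:main}
For every integer $k\ge2$ there is a polygon $P$ with connected interior and $\mathrm{TFN}(P)=\{k\ell:\ell\in\mathbb{N}^+\}$.
\end{theorem}

We obtain this from a description of all multiple tilings by $P$. A \emph{lattice} is a discrete subgroup of rank $2$ of $\mathbb{R}^2$, and $\mathrm{rot}_\theta$ is the rotation by the angle $\theta$ about the origin.

\begin{theorem}\label{thm:class}
Let $k\ge2$, and let $P$ and $\Lambda$ be the polygon and the lattice constructed in Section~\ref{sec:polygon}. A family of congruent copies of $P$ is an $h$-fold tiling if and only if $k\mid h$ and the family is the union of $h/k$ families of the form $\{\mathrm{rot}_\theta(P+t+\lambda):\lambda\in\Lambda\}$, each of which is itself a $k$-fold tiling.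
\end{theorem}

Here the angle $\theta$ and the vector $t$ may vary from one family to the next, and the union is taken with multiplicity. The polygon $P$ has irrational vertices. Approximating them by rational ones gives the following.

\begin{corollary}\label{cor:poly}
For all $k\ge2$ and $H\ge1$ there is a polyomino $P'$ (possibly with holes, with connected interior) such that $\mathrm{TFN}(P')\supseteq k\mathbb{N}^+$ and $\mathrm{TFN}(P')\cap[1,H]=k\mathbb{N}^+\cap[1,H]$.
\end{corollary}

We do not claim a polyomino whose set of tile-fold numbers is exactly $k\mathbb{N}^+$.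

Section~\ref{sec:tools} contains the two analytic tools, and Section~\ref{sec:model} applies them to a model on the line, where the whole argument can be done by hand. The polygon is built in Section~\ref{sec:polygon}. Sections~\ref{sec:reduction}--\ref{sec:period} prove the two theorems, and Section~\ref{sec:poly} proves the corollary.

\section{Dilation and the spectrum of a point measure}\label{sec:tools}

In this section $d\in\{1,2\}$, and $e(t)=e^{2\pi i t}$. A tiling by translates $P+t_j$ is recorded by its translation vectors. A \emph{point measure} on $\mathbb{R}^d$ is a locally finite sum $T=\sum_j\delta_{t_j}$ of unit point masses, with repetitions allowed; $T(x)\in\{0,1,2,\dots\}$ is its mass at the point $x$. It is \emph{translation bounded} if $\sup_x T(B(x,1))<\infty$, where $B(x,\rho)$ is the open ball of radius $\rho$ about $x$. With $(T*1_P)(x)=\sum_j1_P(x-t_j)$, condition \eqref{eq:ae} for the family $\{P+t_j\}$ reads $T*1_P=h$ almost everywhere.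

The group ring $\mathbb{Z}[\mathbb{R}^d]$ consists of the finite sums $W=\sum_yW(y)\delta_y$ with integer coefficients. It is a commutative ring under convolution, $\delta_y*\delta_{y'}=\delta_{y+y'}$, and it acts on point measures: $T*W$ is the atomic signed measure with mass $\sum_yW(y)T(x-y)\in\mathbb{Z}$ at $x$.

The Fourier transform of a Schwartz function is $\hat\varphi(\xi)=\int\varphi(x)e(-x\cdot\xi)\,dx$, and that of a tempered distribution $u$ is defined by $\langle\hat u,\varphi\rangle=\langle u,\hat\varphi\rangle$; the map $u\mapsto\hat u$ is injective. The support of a distribution $u$ is the complement of the largest open set $U$ such that $\langle u,\varphi\rangle=0$ for all $\varphi\in C_c^\infty(U)$. A translation bounded point measure $T$ is tempered, and so is $T*W$. We call $\operatorname{supp}\hat u$ the \emph{spectrum} of $u$. The following textbook facts are used.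
\begin{itemize}
\item[(F1)] For $W\in\mathbb{Z}[\mathbb{R}^d]$ and tempered $u$ we have $\widehat{W*u}=\hat W\,\hat u$ with $\hat W(\xi)=\sum_yW(y)e(-y\cdot\xi)$. In particular the spectrum of $W*u$ is contained in that of $u$. If $W*u=0$, then $\hat W$ vanishes on the spectrum of $u$, since a test function $\varphi$ supported where $\hat W\ne0$ can be written as $\hat W\cdot(\varphi/\hat W)$.
\item[(F2)] If $T$ is translation bounded and $\psi$ is a Schwartz function, then $(T*\psi)(x)=\sum_j\psi(x-t_j)$ is a bounded smooth function with Fourier transform $\hat\psi\,\hat T$.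
\item[(F3)] A tempered distribution with spectrum contained in $\{\xi_0\}$ is a function $q(x)e(\xi_0\cdot x)$ with $q$ a polynomial.
\item[(F4)] A compactly supported distribution $u$ has a finite order $m$, and $\langle u,\varphi\rangle=0$ for every smooth $\varphi$ whose derivatives of order at most $m$ vanish on $\operatorname{supp}u$; see \cite[Theorem 2.3.3]{hormander}.
\end{itemize}

Differentiating the tiling equation will give a relation $T*V=0$ with $V\in\mathbb{Z}[\mathbb{R}^d]$. By (F1) the spectrum of $T$ lies in the zero set of $\hat V$. This is a single equation, in which terms with unrelated phases can cancel by accident. The values of $T$ are bounded integers, and this turns one equation into infinitely many.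

\begin{lemma}[dilation]\label{lem:dilation}
Let $T$ be a point measure with $T(x)\le C$ for all $x$. Let $V=\sum_{y\in\mathcal{Y}}V(y)\delta_y\in\mathbb{Z}[\mathbb{R}^d]$, with $\mathcal{Y}$ finite, satisfy $T*V=0$. Put $p_0=C\sum_y|V(y)|$ and $V^{(r)}=\sum_yV(y)\delta_{ry}$. Then $T*V^{(r)}=0$ for every $r\in\mathbb{N}^+$ all of whose prime factors exceed $p_0$.
\end{lemma}

\begin{proof}
We use induction on the number of prime factors of $r$; the case $r=1$ is the hypothesis. Suppose $T*V^{(r)}=0$ and let $p>p_0$ be prime. In a commutative ring $(a+b)^p\equiv a^p+b^p$ modulo $p$, because $p$ divides the intermediate binomial coefficients. Together with Fermat's little theorem $V(y)^p\equiv V(y)$, this gives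
\[
(V^{(r)})^{*p}\equiv\sum_yV(y)^p\delta_{pry}\equiv V^{(rp)}\pmod p ,
\]
that is, $(V^{(r)})^{*p}=V^{(rp)}+pW$ with $W\in\mathbb{Z}[\mathbb{R}^d]$. The left side annihilates $T$, so $T*V^{(rp)}=-p\,(T*W)$, and every value of $T*V^{(rp)}$ is an integer multiple of $p$. On the other hand
\[
|(T*V^{(rp)})(x)|=\Bigl|\sum_yV(y)T(x-rpy)\Bigr|\le p_0<p .
\]
Hence $T*V^{(rp)}=0$.
\end{proof}

Dilating by $r$ multiplies each phase $y\cdot\xi$ by $r$. Terms whose phases differ by an irrational number then rotate at different speeds and cannot keep canceling. This suggests the following definition.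

\begin{definition}\label{def:balanced}
Let $V=\sum_{y\in\mathcal{Y}}V(y)\delta_y$ as above and $\xi\in\mathbb{R}^d$. For $y,y'\in\mathcal{Y}$ write $y\sim_\xi y'$ if $(y-y')\cdot\xi\in\mathbb{Q}$; this is an equivalence relation. The frequency $\xi$ is \emph{balanced} for $V$ if
\begin{equation}\label{eq:balanced}
\sum_{y\in\mathcal{C}}V(y)\,e(-y\cdot\xi)=0\qquad\text{for every class }\mathcal{C}\text{ of }\sim_\xi .
\end{equation}
\end{definition}

\begin{proposition}\label{prop:spectrum}
Let $T$ be a translation bounded point measure with $T*V=0$. Then every $\xi$ in the spectrum of $T$ is balanced for $V$.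
\end{proposition}

\begin{proof}
The masses $T(x)$ are bounded, so Lemma~\ref{lem:dilation} applies. Let $N$ be the product of the primes $p\le p_0$. No such prime divides $r=1+Nm$, so $T*V^{(1+Nm)}=0$ for all $m\ge0$. Let $\xi$ be in the spectrum of $T$. By (F1),
\[
0=\sum_yV(y)\,e\bigl(-(1+Nm)\,y\cdot\xi\bigr)=\sum_yV(y)\,e(-y\cdot\xi)\,z_y^{\,m}\qquad(m\ge0),
\]
where $z_y=e(-Ny\cdot\xi)$. Let $z_1,\dots,z_s$ be the distinct values among the $z_y$, and let $c_l$ be the sum of $V(y)e(-y\cdot\xi)$ over the group of all $y$ with $z_y=z_l$. Then $\sum_lc_lz_l^m=0$ for $m=0,\dots,s-1$, and the Vandermonde determinant of distinct numbers is nonzero, so every $c_l$ vanishes. If $z_y=z_{y'}$, then $N(y-y')\cdot\xi\in\mathbb{Z}$, so $y\sim_\xi y'$. Each class of $\sim_\xi$ is therefore a union of groups, and its sum is a sum of some of the $c_l$.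
\end{proof}

The second tool goes back from the spectrum to periodicity. The obstacle is that $\hat T$ is a distribution, and a multiplier that vanishes on its support need not annihilate it. Boundedness removes the obstacle at an isolated point and along a line. Let $\mathbf{e}_1,\mathbf{e}_2$ be the standard basis of $\mathbb{R}^2$.

\begin{lemma}\label{lem:local}
Let $T$ be a translation bounded point measure on $\mathbb{R}^d$, let $\xi_0\in\mathbb{R}^d$, and let $U$ be an open ball about $\xi_0$.
\begin{itemize}
\item[(a)] If $U\cap\operatorname{supp}\hat T\subseteq\{\xi_0\}$ and $w\cdot\xi_0\in\mathbb{Z}$, then $\xi_0$ is not in the spectrum of $(\delta_0-\delta_w)*T$.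
\item[(b)] Let $d=2$. If $U\cap\operatorname{supp}\hat T\subseteq\{\xi:\xi_1=0\}$, then for every $t\in\mathbb{R}$ the point $\xi_0$ is not in the spectrum of $(\delta_0-\delta_{t\mathbf{e}_1})*T$. The same holds with the two coordinates interchanged.
\end{itemize}
\end{lemma}

\begin{proof}
Take $\chi\in C_c^\infty(U)$ equal to $1$ near $\xi_0$, let $\psi$ be the Schwartz function with $\hat\psi=\chi$, and put $F=T*\psi$. By (F2), $F$ is bounded and smooth and $\hat F=\chi\hat T$. If $W\in\mathbb{Z}[\mathbb{R}^d]$ and $W*F=0$, then $0=\hat W\chi\hat T=\chi\,\widehat{W*T}$, so $\widehat{W*T}$ vanishes near $\xi_0$. It is therefore enough to show $W*F=0$ for the relevant $W$.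

(a) By (F3), $F=q(x)e(\xi_0\cdot x)$, and the polynomial $q$ is bounded, hence constant. Then $(\delta_0-\delta_w)*F=F-F(\cdot-w)=(1-e(-w\cdot\xi_0))F=0$.

(b) The distribution $\hat F$ has compact support in the line $\xi_1=0$; let $m$ be its order. For smooth $\varphi$, all derivatives of $\xi_1^{m+1}\varphi$ of order at most $m$ vanish on that line, so $\xi_1^{m+1}\hat F=0$ by (F4). Hence $\partial_1^{m+1}F=0$. For fixed $x_2$ the function $x_1\mapsto F(x_1,x_2)$ is thus a bounded polynomial, hence constant, and $(\delta_0-\delta_{t\mathbf{e}_1})*F=0$.
\end{proof}

\section{A model on the line}\label{sec:model}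

We carry out the program for $k=2$ in dimension one, with translations only and without asking for connectedness. The interval $[0,2]$ covers the line twice under translation by $\mathbb{Z}$. Fix $2<\beta<\gamma<3$, cut out the hole $[\beta-1,\gamma-1]$ and put it back as the bump $[\beta,\gamma]$:
\[
P_0=[0,\beta-1]\cup[\gamma-1,2]\cup[\beta,\gamma].
\]
Hole and bump differ by the integer $1$, so the $\mathbb{Z}$-translates of $P_0$ still cover the line twice.

\begin{proposition}\label{prop:model}
Let $1,\beta,\gamma$ be linearly independent over $\mathbb{Q}$. If $T$ is a point measure on $\mathbb{R}$ with $T*1_{P_0}=h$ almost everywhere, then $T$ is $\mathbb{Z}$-periodic and $h$ is even.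
\end{proposition}

\begin{proof}
The translates $P_0+t_j$ with $|t_j-x|<1$ have length $2$ and lie in an interval of length $5$, so there are at most $5h/2$ of them; thus $T$ is translation bounded. Let $V(y)$ be the jump of $1_{P_0}$ at $y$:
\[
V=\delta_0-\delta_{\beta-1}+\delta_{\gamma-1}-\delta_2+\delta_\beta-\delta_\gamma .
\]
The covering number has no jumps, so $\sum_jV(x-t_j)=0$ for every $x$, which is $T*V=0$. We determine the frequencies $\xi\neq0$ that are balanced for $V$.

If $\xi$ is rational, then $y\sim_\xi y'$ means $y-y'\in\mathbb{Q}$, and $\{\beta,\beta-1\}$ is a class. Condition \eqref{eq:balanced} for it reads $e(-\beta\xi)(1-e(\xi))=0$, so $\xi\in\mathbb{Z}$.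

Let $\xi$ be irrational and suppose it is balanced. No class is a single point, since a single term $\pm e(-y\xi)$ is not zero, and $0\not\sim_\xi2$. So $0\sim_\xi y$ and $2\sim_\xi y'$ for some $y,y'\in\{\beta,\beta-1,\gamma,\gamma-1\}$. Both $y$ and $y'-2$ lie in $\mathbb{Q}\xi^{-1}$, which has dimension $1$ over $\mathbb{Q}$, so they are proportional over $\mathbb{Q}$. But $y=\zeta-n$ and $y'-2=\zeta'-n'$ with $\zeta,\zeta'\in\{\beta,\gamma\}$, $n\in\{0,1\}$, $n'\in\{2,3\}$, and by linear independence proportionality forces $\zeta=\zeta'$ and $n=n'$. This is impossible.

By Proposition~\ref{prop:spectrum} the spectrum of $T$ lies in $\mathbb{Z}$. So does the spectrum of $S=(\delta_0-\delta_1)*T$, by (F1), and Lemma~\ref{lem:local}(a) with $w=1$ removes every integer from it. Hence $\hat S=0$, so $S=0$ and $T$ is $\mathbb{Z}$-periodic. If $s_1,\dots,s_m$ are the atoms of $T$ in $[0,1)$, then $T$ is the sum of the counting measures of the cosets $\mathbb{Z}+s_j$, each of which contributes $2$ to the covering number. So $h=2m$.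
\end{proof}

The independence hypothesis cannot be dropped. For $\beta=\frac{11}{5}$ and $\gamma=\frac{13}{5}$ the set $P_0$ consists of the intervals $[\frac i5,\frac{i+1}5]$ with $i\in\{0,1,2,3,4,5,8,9,11,12\}$. Five of these $i$ are even and five are odd, so the translates of $P_0$ by $\frac25\mathbb{Z}$ cover the line five times.

Four things change in the plane. Copies may be rotated and reflected; we make $P$ symmetric so that only rotations by angles in $[0,\pi/2)$ matter, and these decouple. The bumps must be attached to the body. The relation $\sim_\xi$ can identify more points, so more bumps and a stronger independence are needed. Finally, the planar analogue of $V$ gives no information on the coordinate axes of frequency space, and this part of the spectrum needs a separate argument.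

\section{The polygon}\label{sec:polygon}

Let $D_4$ be the group of the eight signed permutation matrices, the symmetry group of the square $[-1,1]^2$. A \emph{cell} is a square $[i,i+1]\times[j,j+1]$ with $i,j\in\mathbb{Z}$.

\subsection*{The base region}
We need a $D_4$-invariant region $R$ and a lattice $\Lambda$ such that the $\Lambda$-translates of $R$ form a $k$-fold tiling, and a vector $v$ whose $D_4$-orbit generates $\Lambda$. Write $R_c=([-c,c]\times[-1,1])\cup([-1,1]\times[-c,c])$ for the cross with arms reaching to $\pm c$, and define
\[
\begin{array}{l|l|l|l}
k & R & \Lambda & v\\ \hline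
k=2,\ c=1 & [-1,1]^2 & \{(x_1,x_2)\in\mathbb{Z}^2: x_1+x_2\text{ even}\} & (1,1)\\
k=2c-1,\ c\ge2 & R_c & 2\mathbb{Z}^2 & (2,0)\\
k=2c,\ c\ge2 & R_c\cup[-2,2]^2 & 2\mathbb{Z}^2 & (2,0)
\end{array}
\]
In each case $R$ is a $D_4$-invariant union of cells with $[-c,c]\times[-1,1]\subseteq R\subseteq[-c,c]^2$. The lattice $\Lambda$ is $D_4$-invariant, contains $2\mathbb{Z}^2$, and is generated by $D_4v$: by $(1,1),(1,-1)$ in the first case and by $(2,0),(0,2)$ in the others. The interior of $R$ is connected. Indeed, $R$ is a union of rectangles centered at $0$, the union of their interiors is connected and dense in $R$, and a set lying between a connected set and its closure is connected.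

\begin{lemma}\label{lem:base}
$\sum_{\lambda\in\Lambda}1_{R+\lambda}=k$ almost everywhere.
\end{lemma}

\begin{proof}
The $\Lambda$-translates of one cell run once through all cells of its class modulo $\Lambda$, so we must show that each class contains $k$ cells of $R$. For $k=2$ the two classes are given by the parity of $i+j$, and $R$ has two cells of each parity. For $k\ge3$ the four classes are given by the parities of $i$ and $j$. The first quadrant contains $2c-1$ cells of $R_c$, and $[-2,2]^2$ adds the cell $[1,2]^2$; so it contains $k$ cells of $R$, and $R$ has $4k$ cells. The reflection $x_1\mapsto-x_1$ sends column $i$ to column $-1-i$, changing the parity of $i$ and keeping $j$; the reflection $x_2\mapsto-x_2$ does the same for $j$. These reflections preserve $R$ and permute the four classes transitively, so each class contains $k$ cells of $R$.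
\end{proof}

\subsection*{Bumps and holes}
Choose fifteen real numbers $\alpha_i,\beta_i,\gamma_i$, $1\le i\le5$, with
\begin{equation}\label{eq:ineq}
0<\alpha_i<\tfrac18,\qquad\tfrac14<\beta_1<\gamma_1<\beta_2<\gamma_2<\dots<\beta_5<\gamma_5<\tfrac12,
\end{equation}
that are algebraically independent over $\mathbb{Q}$: no nonzero polynomial in fifteen variables with rational coefficients vanishes at them. To find such numbers, choose them one after another in prescribed intervals, each time avoiding the countably many numbers that are algebraic over the field generated by the earlier ones. Put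
\[
B_i=[c,c+\alpha_i]\times[\beta_i,\gamma_i],\qquad H_i=B_i-v .
\]
The forty rectangles $gB_i$ ($g\in D_4$, $1\le i\le5$) are the \emph{bumps}, the forty rectangles $gH_i$ are the \emph{holes}, and the sixteen rectangles with a given index $i$ form \emph{feature $i$}. We call $gB_i$ and $gH_i$ \emph{upright} if $g$ is diagonal and \emph{sideways} otherwise. Define
\[
P=\text{closure of }\Bigl(R\cup\bigcup_{g,i}gB_i\Bigr)\setminus\bigcup_{g,i}gH_i ;
\]
see Figure~\ref{fig:P}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (-3,-1) rectangle (3,1);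
\fill[gray!25] (-1,-3) rectangle (1,3);
\draw (1,1)--(1,3)--(-1,3)--(-1,1)--(-3,1)--(-3,-1)--(-1,-1)--(-1,-3)--(1,-3)--(1,-1)--(3,-1)--(3,1)--cycle;
\foreach \sx in {1,-1}{\foreach \sy in {1,-1}{
\filldraw[fill=gray!65] (3*\sx,0.3*\sy) rectangle (3.3*\sx,0.7*\sy);
\filldraw[fill=white] (1*\sx,0.3*\sy) rectangle (1.3*\sx,0.7*\sy);
\filldraw[fill=gray!65] (0.3*\sx,3*\sy) rectangle (0.7*\sx,3.3*\sy);
\filldraw[fill=white] (0.3*\sx,1*\sy) rectangle (0.7*\sx,1.3*\sy);
}}
\fill (1.3,0.3) circle (1.6pt) node[below] {\small $X_i$};
\fill (3.3,0.3) circle (1.6pt) node[right] {\small $X_i+v$};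
\draw[->] (1.45,0.5)--(2.9,0.5) node[midway,above] {\small $v$};
\end{tikzpicture}
\caption{The polygon $P$ for $k=5$: a cross made of twenty unit cells, with bumps (dark) added and holes (white) removed. Only one of the five features is shown, and its rectangles are enlarged. Each bump $gB_i$ is the translate of the hole $gH_i$ by the vector $gv$ of the lattice $2\mathbb{Z}^2$. The points $X_i$ and $X_i+v$ are the lower right corners of $H_i$ and $B_i$.}
\label{fig:P}
\end{figure}

\begin{lemma}\label{lem:P}
The set $P$ is a $D_4$-invariant polygon with axis-parallel edges and connected interior, contained in $B(0,2c)$. Almost everywhere,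
\begin{equation}\label{eq:indicator}
1_P=1_R+\sum_{g,i}\bigl(1_{gB_i}-1_{gH_i}\bigr)\qquad\text{and}\qquad\sum_{\lambda\in\Lambda}1_{P+\lambda}=k ,
\end{equation}
and $\operatorname{area}(P)=\operatorname{area}(R)$. These statements use only the inequalities \eqref{eq:ineq}, not the algebraic independence.
\end{lemma}

\begin{proof}
\emph{Bumps.} A point $x$ of an upright bump has $|x_1|\ge c\ge1$ and $\frac14<|x_2|<\frac12$; in a sideways bump the roles of $x_1,x_2$ are interchanged. So upright and sideways bumps are disjoint. In an upright bump the signs of $x_1,x_2$ determine $g$, and the interval $[\beta_i,\gamma_i]$ containing $|x_2|$ determines $i$; so upright bumps are pairwise disjoint, and interchanging coordinates gives the same for sideways bumps. As $R\subseteq[-c,c]^2$, the bumps lie outside $\operatorname{int}R$, and $B_i$ shares the side $\{c\}\times[\beta_i,\gamma_i]$ with $R$.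

\emph{Holes.} For a point $x$ of an upright hole,
\[
\begin{array}{lll}
k=2: & |x_1|<\frac18, & \frac12<|x_2|<\frac34;\\[2pt]
c=2: & |x_1|<\frac18, & \frac14<|x_2|<\frac12;\\[2pt]
c\ge3: & 1\le c-2\le|x_1|<c-2+\frac18, & \frac14<|x_2|<\frac12 .
\end{array}
\]
Thus $x\in(-c,c)\times(-1,1)\subseteq\operatorname{int}R$, and by symmetry all holes lie in $\operatorname{int}R$. In upright holes $|x_1|<|x_2|$ in the first two cases and $|x_1|>|x_2|$ in the third, and in sideways holes the opposite inequality holds; so upright and sideways holes are disjoint. In an upright hole, $|x_2|$ determines $i$, and the signs of $x_1,x_2$ determine $g$ unless $x_1=0$. This exception occurs only when $c=v_1$, that is, in the first two cases; then an upright hole and its mirror image in the line $x_1=0$ share a side and together form one rectangle. So the holes have disjoint interiors, and their union is a disjoint union of finitely many closed rectangles in $\operatorname{int}R$.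

This gives the first identity in \eqref{eq:indicator} and the equality of areas. It also shows that $P$ is a finite union of axis-parallel rectangles; it is $D_4$-invariant by construction and lies in $[-c-\frac18,c+\frac18]^2\subseteq B(0,2c)$. Since $gB_i=gH_i+gv$ with $gv\in\Lambda$, the bumps and holes cancel when we sum over $\Lambda$, and the second identity follows from Lemma~\ref{lem:base}.

\emph{Connectedness.} If $U$ is open and connected and $Q\subseteq U$ is a closed rectangle, then $U\setminus Q$ is connected. Indeed, given two points of $U\setminus Q$, take a slightly larger rectangle $Q'\subseteq U$ that contains $Q$ in its interior and contains neither point, join the points by a path in $U$, and replace the part between the first and the last visit to $Q'$ by an arc of $\partial Q'$. Removing the disjoint rectangles one at a time, we see that $G=\operatorname{int}R\setminus\bigcup gH_i$ is connected. Let $G'$ be the union of $G$, the interiors of the bumps, and the sides that the bumps share with $R$, without endpoints. These sides are disjoint from the holes, so they lie in $\operatorname{int}P$ and in the closures of both $G$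 and the adjacent open bump. Hence $G'$ is connected and $G'\subseteq\operatorname{int}P$. Since $G'$ is dense in $P$, the set $\operatorname{int}P$ lies between $G'$ and its closure and is connected.
\end{proof}

\section{Reduction to translates and the vertex measure}\label{sec:reduction}

Edges of different directions cannot compensate each other's jumps. This splits a tiling into tilings by translates.

\begin{lemma}\label{lem:classes}
Let $P$ be any $D_4$-invariant polygon with axis-parallel edges and let $\mathcal{T}$ be an $h$-fold tiling by $P$. Then every member of $\mathcal{T}$ has the form $\mathrm{rot}_\theta(P+t)$ with $\theta\in[0,\pi/2)$. Only finitely many $\theta$ occur; for each of them the members with angle $\theta$ form an $h_\theta$-fold tiling for some integer $h_\theta\ge1$, and $h=\sum_\theta h_\theta$.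
\end{lemma}

\begin{proof}
A copy of $P$ is $MP+s$ with $M$ orthogonal. Multiplying $M$ on the right by a reflection in $D_4$ if $\det M=-1$, and then by a multiple of a quarter turn, we write $M=\mathrm{rot}_\theta\,g$ with $g\in D_4$ and $\theta\in[0,\pi/2)$. Then $MP+s=\mathrm{rot}_\theta(P+t)$ with $t=\mathrm{rot}_{-\theta}s$. The edges of this copy have directions $\theta$ and $\theta+\pi/2$, so members with different angles have no parallel edges.

Let $f_\theta$ be the sum of $1_Q$ over the members $Q$ with angle $\theta$. Let $D$ be the set of points lying on two nonparallel edges of members of $\mathcal{T}$. A bounded set meets finitely many edges, and two nonparallel edges have at most one common point, so $D$ is closed and discrete and $\mathbb{R}^2\setminus D$ is connected. Let $x\notin D$. All edges through $x$ are parallel, so they belong to members with one and the same angle $\theta_0$ (arbitrary if there is no such edge). A small disk $U$ about $x$ meets no other edges. For $\theta\ne\theta_0$, a member with angle $\theta$ has no boundary point in $U$, so it contains $U$ or misses $U$; thus $f_\theta$ is constant on $U$. Then $f_{\theta_0}=h-\sum_{\theta\neq\theta_0}f_\theta$,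 a finite sum on $U$, is almost everywhere constant on $U$ as well. So each $f_\theta$ is locally almost everywhere constant on a connected open set of full measure, and therefore equals an integer $h_\theta$ almost everywhere. If $\theta$ occurs, then $f_\theta\ge1$ on a set of positive area, so $h_\theta\ge1$. For any finitely many angles that occur, the sum of the $h_\theta$ is at most $h$; so at most $h$ angles occur, and $h=\sum_\theta h_\theta$.
\end{proof}

From now until the end of Section~\ref{sec:period}, $P$ is the polygon of Section~\ref{sec:polygon}. After rotating the members with angle $\theta$ by $-\theta$, we are left with the following statement, whose proof is completed in Section~\ref{sec:period}. For $s\in\mathbb{R}^2$ let $\delta_{\Lambda+s}=\sum_{\lambda\in\Lambda}\delta_{\lambda+s}$.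

\begin{proposition}\label{prop:periodic}
Let $T$ be a nonzero point measure on $\mathbb{R}^2$ with $T*1_P=h$ almost everywhere. Then $T$ is $\Lambda$-periodic. Consequently $T=\sum_{j=1}^m\delta_{\Lambda+s_j}$ with $m\ge1$, and $h=mk$.
\end{proposition}

Such a $T$ is translation bounded. The translates $P+t_j$ with $t_j\in B(x,\rho)$ lie in $B(x,\rho+2c)$, and integrating $T*1_P=h$ over this disk gives
\begin{equation}\label{eq:area}
T(B(x,\rho))\cdot\operatorname{area}(R)\le h\,\pi(\rho+2c)^2 .
\end{equation}

We next need the planar analogue of the jumps in Section~\ref{sec:model}. A first derivative of $1_P$ is spread along the edges. To get a finite sum of point masses, to which Lemma~\ref{lem:dilation} applies, we take the mixed second derivative $\partial_1\partial_21_P$. It has an elementary description. Let $f$ be a function that agrees almost everywhere with a locally finite integer combination of indicators of axis-parallel rectangles. For $x\in\mathbb{R}^2$ and $\varepsilon\in\{\pm1\}^2$, the function $f$ has a constant value $q_\varepsilon(x)$ almost everywhere on the square $\{x+(\varepsilon_1s_1,\varepsilon_2s_2):0<s_1,s_2<\varrho\}$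 for small $\varrho$. Put
\[
V_f(x)=\sum_{\varepsilon}\varepsilon_1\varepsilon_2\,q_\varepsilon(x).
\]
This is additive in $f$ and vanishes if $f$ is constant almost everywhere. For the indicator of a rectangle, $V_f$ is $+1$ at the lower left and upper right corners and $-1$ at the other two, where exactly one quadrant is filled. It is $0$ elsewhere, where the filled quadrants are none, two adjacent ones, or all four.

Let $V(x)=V_{1_P}(x)$, and let $\mathcal{Y}$ be the finite set of all corners of cells of $R$, of bumps and of holes. By \eqref{eq:indicator}, $V$ vanishes outside $\mathcal{Y}$, and the \emph{vertex measure} $V=\sum_{y\in\mathcal{Y}}V(y)\delta_y$ belongs to $\mathbb{Z}[\mathbb{R}^2]$. Applying additivity to the constant function $\sum_j1_{P+t_j}$ gives $\sum_jV(x-t_j)=0$ for all $x$, that is,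
\begin{equation}\label{eq:TV}
T*V=0 .
\end{equation}

For $g\in D_4$ let $\kappa(g)=\pm1$ be the product of the two nonzero entries of $g$. The map $g$ preserves $P$ and carries the quadrant $\varepsilon$ at $x$ to the quadrant $g\varepsilon$ at $gx$, and the product of the coordinates of $g\varepsilon$ is $\kappa(g)\varepsilon_1\varepsilon_2$. Hence
\begin{equation}\label{eq:sign}
V(gx)=\kappa(g)V(x).
\end{equation}
Let $\Xi$ be the set of frequencies balanced for $V$. It is $D_4$-invariant: $\mathcal{Y}$ is $D_4$-invariant and $gy\cdot g\xi=y\cdot\xi$, so $g$ carries the classes of $\sim_\xi$ to those of $\sim_{g\xi}$ and, by \eqref{eq:sign}, multiplies the sums \eqref{eq:balanced} by $\kappa(g)$.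

By the \emph{axes} we mean the set $\{\xi:\xi_1\xi_2=0\}$. The axes lie in $\Xi$. For instance, if $\xi_1=0$, the reflection $g=\operatorname{diag}(-1,1)$ satisfies $gy\cdot\xi=y\cdot\xi$, so it maps each class to itself, and $\kappa(g)=-1$ shows that each class sum equals its negative. The next section shows that the rest of $\Xi$ lies in the dual lattice.

\section{The balanced frequencies of the polygon}\label{sec:freq}

The dual lattice of $\Lambda$ is $\Lambda^*=\{\xi:\lambda\cdot\xi\in\mathbb{Z}\text{ for all }\lambda\in\Lambda\}$. Since $2\mathbb{Z}^2\subseteq\Lambda$, we have $\Lambda^*\subseteq\frac12\mathbb{Z}^2$, so $\Lambda^*$ is discrete.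

\begin{proposition}\label{prop:freq}
If $\xi\in\Xi$ and $\xi_1\xi_2\neq0$, then $\xi\in\Lambda^*$.
\end{proposition}

As in the model, we look at a corner $X_i$ of a hole and the matching corner $X_i+v$ of the bump. If their class contains nothing else, \eqref{eq:balanced} forces $v\cdot\xi\in\mathbb{Z}$. A foreign point in the class gives a rational relation for $\xi$ that involves the parameters of feature $i$. We show that $\xi$ satisfies at most two independent relations of this kind, while foreign points for all five features would give three.

Let $A$ be the $\mathbb{Q}$-linear span of $1$ and the fifteen parameters; these sixteen numbers form a basis of $A$. Let $\pi_i\colon A\to A$ be the $\mathbb{Q}$-linear map that fixes $\alpha_i,\beta_i,\gamma_i$ and kills the other basis elements, and let $\pi_i$ act on $A^2$ coordinatewise. We have $\mathcal{Y}\subseteq A^2$. The corners of the rectangles of feature $j$ are the points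
\[
\text{(U)}\quad\bigl(\varepsilon_1(n+\eta\alpha_j),\ \varepsilon_2(n'+\zeta)\bigr),\qquad\qquad
\text{(S)}\quad\bigl(\varepsilon_1(n'+\zeta),\ \varepsilon_2(n+\eta\alpha_j)\bigr),
\]
for upright and sideways rectangles respectively. Here the signs $\varepsilon_1,\varepsilon_2$ and the type specify $g$, the data $\eta\in\{0,1\}$ and $\zeta\in\{\beta_j,\gamma_j\}$ specify the corner, and $(n,n')=(c,0)$ for bumps, $(n,n')=(c,0)-v$ for holes. Under $\pi_j$ these points go to
\begin{equation}\label{eq:pi}
\text{(U)}\quad(\varepsilon_1\eta\alpha_j,\ \varepsilon_2\zeta),\qquad\qquad\text{(S)}\quad(\varepsilon_1\zeta,\ \varepsilon_2\eta\alpha_j),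
\end{equation}
and under $\pi_i$ with $i\ne j$ they go to $0$. The other points of $\mathcal{Y}$ are integral and are killed by all $\pi_i$. Thus
\begin{equation}\label{eq:one}
\text{for each }y\in\mathcal{Y}\text{ there is at most one }j\text{ with }\pi_j(y)\ne0 .
\end{equation}

Let $X_i=(c+\alpha_i,\beta_i)-v$. This is the lower right corner of $H_i$, and $X_i+v$ is the lower right corner of $B_i$. We have $\pi_i(X_i)=(\alpha_i,\beta_i)$ and $\pi_j(X_i)=0$ for $j\ne i$. By \eqref{eq:pi}, a corner with $\pi_i$-image $(\alpha_i,\beta_i)$ belongs to feature $i$, has type (U), and has $\varepsilon_1=\varepsilon_2=\eta=1$, $\zeta=\beta_i$. Therefore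
\begin{equation}\label{eq:unique}
y\in\mathcal{Y},\ \pi_i(y)=\pi_i(X_i)\iff y\in\{X_i,X_i+v\},
\end{equation}
and $X_i$ is a corner of $H_i$ only, $X_i+v$ of $B_i$ only, among all cells, bumps and holes. A lower right corner has weight $-1$, and $H_i$ enters \eqref{eq:indicator} with a minus sign, so
\begin{equation}\label{eq:weights}
V(X_i)=+1,\qquad V(X_i+v)=-1 .
\end{equation}

The next lemma explains the number five.

\begin{lemma}\label{lem:three}
Let $d_1,\dots,d_5$ be elements of $A$, or of $A^2$, such that for each $i$ we have $\pi_i(d_i)\ne0$ and $\pi_j(d_i)\neq0$ for at most one $j\neq i$. Then three of the $d_i$ are linearly independent over $\mathbb{Q}$.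
\end{lemma}

\begin{proof}
Let $J(i)$ be the set of $j$ with $\pi_j(d_i)\ne0$; it contains $i$ and has at most two elements. Put $i_1=1$, choose $i_2\notin J(i_1)$ and then $i_3\notin J(i_1)\cup J(i_2)$, which excludes at most four of the five indices. Suppose $\mu_1d_{i_1}+\mu_2d_{i_2}+\mu_3d_{i_3}=0$ with $\mu_l\in\mathbb{Q}$. Applying $\pi_{i_3}$ gives $\mu_3=0$, then applying $\pi_{i_2}$ gives $\mu_2=0$, and $d_{i_1}\neq0$ gives $\mu_1=0$.
\end{proof}

\begin{lemma}\label{lem:dim}
Let $\xi_1\xi_2\ne0$ and $\xi_2/\xi_1\notin\mathbb{Q}$. Then $K=\{x\in A^2:x\cdot\xi\in\mathbb{Q}\}$ has dimension at most $2$ over $\mathbb{Q}$.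
\end{lemma}

\begin{proof}
The map $x\mapsto x\cdot\xi$ from $K$ to $\mathbb{Q}$ is $\mathbb{Q}$-linear, so it suffices to show that its kernel $K_0$ has dimension at most $1$. By algebraic independence, the ring generated by $A$ is a polynomial ring over $\mathbb{Q}$ in fifteen variables, and $A$ consists of the polynomials of degree at most $1$. This ring has unique factorization, and polynomials of degree $1$ are irreducible, hence prime. If $a\in A$ has degree $1$ and divides $b\in A$, then $b=\mu a$ with $\mu\in\mathbb{Q}$, by comparing degrees.

Let $(a,b)$ and $(a',b')$ be nonzero elements of $K_0$. From $a\xi_1+b\xi_2=0$ and $\xi_1\xi_2\neq0$ we see that $a,b\neq0$ and $a/b=-\xi_2/\xi_1\notin\mathbb{Q}$; the same holds for $(a',b')$. Hence $ab'=a'b$ in the polynomial ring. If $b$ has degree $1$, it divides $ab'$ but not $a$, since $a/b\notin\mathbb{Q}$; so $b'=\mu b$ with $\mu\in\mathbb{Q}$, and then $a'=\mu a$. If $b$ is a constant, then $a$ has degree $1$, again since $a/b\notin\mathbb{Q}$, and it divides $a'b$, hence $a'$; so $a'=\mu a$, and then $b'=\mu b$. In both cases $(a',b')=\mu(a,b)$.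
\end{proof}

This is the one place where linear independence of the parameters would not do. A quadratic relation such as $\alpha_1\gamma_1=\beta_2^2$ would put the independent vectors $(\alpha_1,\beta_2)$ and $(\beta_2,\gamma_1)$ into $K_0$ for $\xi=(\beta_2,-\alpha_1)$.

\begin{proof}[Proof of Proposition~\ref{prop:freq}]
It suffices to show that $v\cdot\xi\in\mathbb{Z}$ for every $\xi\in\Xi$ off the axes. Indeed, the set of such $\xi$ is $D_4$-invariant, so we then have $gv\cdot\xi=v\cdot g^{-1}\xi\in\mathbb{Z}$ for all $g\in D_4$, and $D_4v$ generates $\Lambda$.

Fix such a $\xi$, put $\rho=\xi_2/\xi_1\neq0$, and let $\mathcal{C}_i$ be the class of $X_i$ under $\sim_\xi$. If $\rho=\pm1$, the symmetry of $P$ puts further points into $\mathcal{C}_i$. Let $\tau\in D_4$ be the reflection $\tau(x_1,x_2)=\rho(x_2,x_1)$. It is a symmetric matrix and $\tau\xi=(\rho\xi_2,\rho\xi_1)=(\xi_1,\xi_2)$, so $\tau x\cdot\xi=x\cdot\xi$ for all $x$. Accordingly we put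
\[
E_i=\begin{cases}\{X_i,\ X_i+v\}&\text{if }\rho\ne\pm1,\\ \{X_i,\ X_i+v,\ \tau X_i,\ \tau(X_i+v)\}&\text{if }\rho=\pm1 .\end{cases}
\]

\emph{Step 1: $\mathcal{C}_i\subseteq E_i$ for some $i$.} Suppose that for every $i$ there is $Y_i\in\mathcal{C}_i\setminus E_i$, and put $d_i=Y_i-X_i\in A^2$. Then $d_i\cdot\xi\in\mathbb{Q}$. For $j\ne i$ we have $\pi_j(d_i)=\pi_j(Y_i)$, which by \eqref{eq:one} is nonzero for at most one $j$.

Let first $\rho\notin\mathbb{Q}$. Then $\pi_i(d_i)\ne0$ by \eqref{eq:unique}, so Lemma~\ref{lem:three} gives three independent vectors in $K$, against Lemma~\ref{lem:dim}.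

Now let $\rho\in\mathbb{Q}$. Here $K$ is large, since it contains $(-\rho a,a)$ for every $a\in A$, so we pass to the quotient. Let $\sigma\colon A^2\to A$, $\sigma(x)=x_1+\rho x_2$; then $x\cdot\xi=\sigma(x)\xi_1$, and $\sigma$ commutes with the maps $\pi_j$ because $\rho$ is rational. The elements $w_i=\sigma(d_i)$ lie in $M=\{w\in A:w\xi_1\in\mathbb{Q}\}$, which has dimension at most $1$ since $w\mapsto w\xi_1$ embeds it in $\mathbb{Q}$. Again $\pi_j(w_i)\neq0$ for at most one $j\ne i$. We claim that $\pi_i(w_i)\ne0$; then Lemma~\ref{lem:three} contradicts $\dim M\le1$. We must show that a point $y\in\mathcal{Y}$ with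
\[
\sigma(\pi_i(y))=\sigma(\pi_i(X_i))=\alpha_i+\rho\beta_i
\]
lies in $E_i$. The right side is nonzero, so $y$ is a corner of feature $i$, and we use \eqref{eq:pi}. For type (U) the equation is $\varepsilon_1\eta\alpha_i+\rho\varepsilon_2\zeta=\alpha_i+\rho\beta_i$. It forces $\varepsilon_1=\eta=\varepsilon_2=1$ and $\zeta=\beta_i$, so $y\in\{X_i,X_i+v\}$. For type (S) it is $\varepsilon_1\zeta+\rho\varepsilon_2\eta\alpha_i=\alpha_i+\rho\beta_i$. It forces $\zeta=\beta_i$, $\varepsilon_1=\rho$ and $\rho\varepsilon_2\eta=1$, so $\rho=\pm1$, $\eta=1$, $\varepsilon_1=\varepsilon_2=\rho$. Then $y=\rho(n'+\beta_i,n+\alpha_i)=\tau(n+\alpha_i,n'+\beta_i)$ is $\tau X_i$ or $\tau(X_i+v)$. This proves the claim and Step 1.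

\emph{Step 2: $v\cdot\xi\in\mathbb{Z}$.} Fix $i$ as in Step 1. Let $\rho\ne\pm1$. If $v\cdot\xi\notin\mathbb{Q}$, then $\mathcal{C}_i=\{X_i\}$, and \eqref{eq:balanced} with \eqref{eq:weights} reads $e(-X_i\cdot\xi)=0$, which is false. So $v\cdot\xi\in\mathbb{Q}$ and $\mathcal{C}_i=\{X_i,X_i+v\}$, and \eqref{eq:balanced} reads
\[
e(-X_i\cdot\xi)\bigl(1-e(-v\cdot\xi)\bigr)=0 ,
\]
which means $v\cdot\xi\in\mathbb{Z}$. Let $\rho=\pm1$. The four points of $E_i$ are distinct: $\pi_i$ sends $X_i$ and $X_i+v$ to $(\alpha_i,\beta_i)$ and the other two to $\rho(\beta_i,\alpha_i)$. Since $\tau x\cdot\xi=x\cdot\xi$, a point $x$ lies in $\mathcal{C}_i$ exactly when $\tau x$ does, and both have the same phase. They also have the same weight, because $\kappa(\tau)=\rho^2=1$ in \eqref{eq:sign}. So the class sum is $2e(-X_i\cdot\xi)$ if $v\cdot\xi\notin\mathbb{Q}$ and $2e(-X_i\cdot\xi)(1-e(-v\cdot\xi))$ otherwise, and its vanishing again gives $v\cdot\xi\in\mathbb{Z}$.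
\end{proof}

\section{Periodicity and the proofs of the theorems}\label{sec:period}

Let $T$ be as in Proposition~\ref{prop:periodic}. By \eqref{eq:area}, \eqref{eq:TV} and Propositions~\ref{prop:spectrum} and~\ref{prop:freq},
\begin{equation}\label{eq:spec}
\operatorname{supp}\hat T\subseteq\Lambda^*\cup\{\xi:\xi_1\xi_2=0\}.
\end{equation}
A difference along $w\in\Lambda$ removes the points of $\Lambda^*$ off the axes, as in the model, but nothing controls the spectrum on the axes. The problem is real. Length measure on a horizontal line is annihilated by $V$, because for each rectangle the weights on any horizontal line add up to zero, and this measure is not $\Lambda$-periodic. What excludes it is that $T$ has countable support. We remove the axes by differences of arbitrary step in the two coordinate directions, and then choose the steps so that the shifted terms miss the support.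

\begin{proof}[Proof of Proposition~\ref{prop:periodic}]
Let $w\in\Lambda$ and $t,u\in\mathbb{R}$. Put
\[
S=(\delta_0-\delta_w)*T,\qquad S_{t,u}=(\delta_0-\delta_{t\mathbf{e}_1})*(\delta_0-\delta_{u\mathbf{e}_2})*S .
\]
Since $\mathbb{Z}[\mathbb{R}^2]$ is commutative, (F1) shows that the spectrum of $S_{t,u}$ is contained in the spectrum of each of
\[
T,\qquad(\delta_0-\delta_w)*T,\qquad(\delta_0-\delta_{t\mathbf{e}_1})*T,\qquad(\delta_0-\delta_{u\mathbf{e}_2})*T .
\]
We show that every $\xi_0\ne0$ is missing from one of these four spectra. If $\xi_0$ is neither in $\Lambda^*$ nor on the axes, it is missing from the first by \eqref{eq:spec}. If $\xi_0\in\Lambda^*$ is off the axes, a small disk about $\xi_0$ meets the right side of \eqref{eq:spec} only in $\xi_0$, and $w\cdot\xi_0\in\mathbb{Z}$; by Lemma~\ref{lem:local}(a) it is missing from the second. If $\xi_0$ has first coordinate $0$, then its second coordinate is nonzero, and a small disk about $\xi_0$ avoids the line $\xi_2=0$ and all points of $\Lambda^*$ other than $\xi_0$. The disk meets the right side of \eqref{eq:spec} only in the line $\xi_1=0$, and by Lemma~\ref{lem:local}(b) the point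 $\xi_0$ is missing from the third. If $\xi_0$ has second coordinate $0$, the same argument with the coordinates interchanged shows that it is missing from the fourth.

So the spectrum of $S_{t,u}$ lies in $\{0\}$, and by (F3) the measure $S_{t,u}$ equals $q(x)\,dx$ for a polynomial $q$. Such a measure gives mass zero to every point. Hence
\[
S(x)-S(x-t\mathbf{e}_1)-S(x-u\mathbf{e}_2)+S(x-t\mathbf{e}_1-u\mathbf{e}_2)=0\qquad\text{for all }x\in\mathbb{R}^2,\ t,u\in\mathbb{R}.
\]
Fix $x$. The function $S(\cdot)$ is nonzero at only countably many points. So we can choose $t$ with $S(x-t\mathbf{e}_1)=0$, and then $u$ with $S(x-u\mathbf{e}_2)=S(x-t\mathbf{e}_1-u\mathbf{e}_2)=0$. This gives $S(x)=0$, that is, $T(x)=T(x-w)$. Thus $T$ is $\Lambda$-periodic.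

Let $s_1,\dots,s_m$ be the atoms of $T$, with multiplicity, in a half-open fundamental parallelogram of $\Lambda$. Periodicity gives $T=\sum_{j=1}^m\delta_{\Lambda+s_j}$, with $m\ge1$ as $T\ne0$. By \eqref{eq:indicator}, $\delta_{\Lambda+s_j}*1_P=k$ almost everywhere, so $h=mk$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The family $\{P+\lambda\}_{\lambda\in\Lambda}$ is locally finite and is a $k$-fold tiling by \eqref{eq:indicator}. Each family $\{\mathrm{rot}_\theta(P+t+\lambda)\}_{\lambda\in\Lambda}$ is its image under an isometry, hence a $k$-fold tiling, and a union of $h/k$ such families is an $h$-fold tiling. Conversely, let $\mathcal{T}$ be an $h$-fold tiling, split by angle as in Lemma~\ref{lem:classes}. For an angle $\theta$ that occurs, write the members with this angle as $\mathrm{rot}_\theta(P+t_j)$. The measure $T_\theta=\sum_j\delta_{t_j}$ is locally finite because $\mathcal{T}$ is, it is nonzero, and $T_\theta*1_P=h_\theta$ almost everywhere. By Proposition~\ref{prop:periodic}, $h_\theta=m_\theta k$, and these members form a union of $m_\theta$ families of the stated form. Summing over $\theta$ gives $h=k\sum_\theta m_\theta$,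 so $k\mid h$ and the number of families is $h/k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The polygon $P$ has connected interior by Lemma~\ref{lem:P}. By Theorem~\ref{thm:class}, every $h\in\mathrm{TFN}(P)$ is a multiple of $k$, and $\ell$ copies of the family $\{P+\lambda\}_{\lambda\in\Lambda}$ form a $k\ell$-fold tiling for every $\ell\ge1$.
\end{proof}

\section{Polyominoes}\label{sec:poly}

With rational parameters the argument of Section~\ref{sec:freq} is not available, and the example at the end of Section~\ref{sec:model} shows that in the model the conclusion can fail. But for bounded $h$ the tilings by translates form a compact family, and a limit of tilings by approximating polygons is a tiling by $P$.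

\begin{proof}[Proof of Corollary~\ref{cor:poly}]
Let $P_n$, $n\geq 1$, be built as in Section~\ref{sec:polygon}, with the same $R,c,v,\Lambda$, from rational parameters that satisfy \eqref{eq:ineq} and converge to those of $P$. By Lemma~\ref{lem:P}, $P_n$ is a $D_4$-invariant polygon in $B(0,2c)$ with axis-parallel edges, connected interior and area $\operatorname{area}(R)$, and $k\mathbb{N}^+\subseteq\mathrm{TFN}(P_n)$. Scaling by a common denominator of the parameters turns $P_n$ into a polyomino and does not change $\mathrm{TFN}$. By \eqref{eq:indicator}, $\|1_{P_n}-1_P\|_{L^1}\to0$. It remains to show that for large $n$ every $h\in\mathrm{TFN}(P_n)\cap[1,H]$ is divisible by $k$.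

Suppose this fails for infinitely many $n$. For such $n$, Lemma~\ref{lem:classes} writes an $h\le H$ with $k\nmid h$ as a sum of numbers $h_\theta\in[1,H]$, one of which is not divisible by $k$. Passing to a subsequence, we get a fixed $h'\in[1,H]$ with $k\nmid h'$ and point measures $T_n$ with $T_n*1_{P_n}=h'$ almost everywhere. The proof of \eqref{eq:area} applies to $P_n$ and gives $T_n(B(0,\rho))\le J(\rho)$, where $J(\rho)=h'\pi(\rho+2c)^2/\operatorname{area}(R)$ does not depend on $n$.

Each $T_n$ has infinitely many atoms, since the bounded sets $P_n+t$ cover almost all of the plane. List them with multiplicity as $t_1^n,t_2^n,\dots$ in order of nondecreasing norm; then $|t_j^n|\ge\rho$ for $j>J(\rho)$. By a diagonal argument we may assume that for each $j$ either $t_j^n\to t_j\in\mathbb{R}^2$ or $|t_j^n|\to\infty$. Let $T=\sum\delta_{t_j}$ over the indices $j$ of the first kind. Since $|t_j|\ge\rho$ for $j>J(\rho)$, this is a point measure.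

Fix $\rho$ and let $J=J(\rho+2c)$. For $j>J$ the sets $P_n+t_j^n$ and $P+t_j$ miss $B(0,\rho)$. For $j\le J$ of the second kind, $P_n+t_j^n$ misses $B(0,\rho)$ for large $n$. For $j\le J$ of the first kind,
\[
\|1_{P_n+t_j^n}-1_{P+t_j}\|_{L^1}\le\|1_{P_n}-1_P\|_{L^1}+\|1_{P+t_j^n}-1_{P+t_j}\|_{L^1}\to0
\]
by the continuity of translation in $L^1$. Hence $T_n*1_{P_n}\to T*1_P$ in $L^1(B(0,\rho))$ for every $\rho$, and so $T*1_P=h'$ almost everywhere. In particular $T\ne0$, and Proposition~\ref{prop:periodic} gives $k\mid h'$, a contradiction. For large $n$, the scaled $P_n$ is the required polyomino $P'$.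
\end{proof}

\begin{thebibliography}{9}

\bibitem{hormander}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\bibitem{multifold}
\emph{Multifold Tiles of Polyominoes and Convex Lattice Polygons},
\texttt{https://thaijmath2.in.cmu.ac.th/\allowbreak index.php/\allowbreak thaijmath/\allowbreak article/\allowbreak download/\allowbreak 1559/\allowbreak 1519/\allowbreak 1819}.

\end{thebibliography}
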